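\title{Finite generation of the \'etale fundamental group\\ of a punctured spectrum}

\begin{abstract}
Let $A$ be a complete noetherian local ring with algebraically closed residue field. Suppose that all irreducible components of $\operatorname{Spec}A$ have dimension at least $2$ and that the punctured spectrum $X'$ is connected. We prove that the \'etale fundamental group $\pi_1(X')$ is topologically finitely generated, in equal and in mixed characteristic. After a reduction to normal domains of dimension $2$, we glue $\operatorname{Spec}A$ into a proper curve over a complete discrete valuation ring, extend each cover of $X'$ to this curve by the Katz--Gabber theorem, and compare with the tame fundamental group of the geometric generic fiber. When the special fiber is reduced, with $r$ branches and delta invariant $\delta$, this gives $2\delta-r+1$ generators; Epp's theorem reduces the general case to this one. We also settle the case of dimension one and the case of henselian Nagata rings with arbitrary residue field.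
\end{abstract}

\section{Introduction}

Let $A$ be a noetherian local ring with maximal ideal $\mathfrak m$ and residue field $k$. Write $X=\operatorname{Spec}A$, let $\mathfrak a$ be the closed point, and let $X'=X-\{\mathfrak a\}$ be the \emph{punctured spectrum}. If $A$ is complete and $k$ is algebraically closed, then by Hensel's lemma every finite \'etale cover of $X$ is trivial. The covers of $X'$ are another matter. For a normal domain $A$ of dimension at least $2$, a connected cover of $X'$ comes from a finite extension $A\subset B$ of normal local domains that is \'etale away from the closed point (Lemma~\ref{lem:cover}), so the \'etale fundamental group $\pi_1(X')$, in the sense of \cite{SGA1}, measures how much ramification can be concentrated at $\mathfrak a$ alone. It is a profinite group. We call a profinite group \emph{finitely generated} if some finite subset generates a dense subgroup, and \emph{$d$-generated} if $d$ elements suffice. The following question is posed in \cite{Source}.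

\medskip
\noindent\textbf{Question.} \emph{Let $A$ be a complete noetherian local ring with algebraically closed residue field. Suppose that the irreducible components of $X$ have dimension $\ge 2$ and that $X'$ is connected. Is $\pi_1(X')$ finitely generated?}
\medskip

The complex-analytic picture, in which $X'$ stands for a small punctured neighborhood of a point on a variety, suggests the answer yes. Residue characteristic $p>0$ gives reason for doubt. For $A=k[[x]]$ the scheme $X'$ is $\operatorname{Spec}k((x))$, and the Artin--Schreier equations $s^p-s=x^{-n}$ with $p\nmid n$ give infinitely many independent $\mathbb Z/p$-covers (Section~\ref{sec:dimone}); the group is not finitely generated. The same equations define covers of the open subset $\operatorname{Spec}A[1/x]$ of $X'$ for $A=k[[x,y]]$, and they stay independent, as one sees by setting $y=0$. So $X'$ is a union of affine open sets with very large fundamental groups. On the other hand, if $A$ is a normal domain of dimension $\ge2$ and characteristic $p$, the only functions on all of $X'$ are the elements $h\in A$, and $s^p-s=h$ has a root in $A$ by Hensel's lemma. Removing a point of codimension $\ge2$ creates no new functions, and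 in this respect $X'$ resembles a proper variety more than an affine one. The answer to the question is yes.

\begin{theorem}\label{thm:main}
Let $A$ be a complete noetherian local ring with algebraically closed residue field. Suppose that all irreducible components of $X$ have dimension $\ge2$ and that $X'$ is connected. Then $\pi_1(X')$ is finitely generated.
\end{theorem}

The main step is an explicit bound in dimension $2$, for rings that are fibered over a discrete valuation ring with reduced special fiber.

\begin{theorem}\label{thm:bound}
Let $A$ be a complete normal local domain of dimension $2$ with algebraically closed residue field $k$. Let $O$ be a complete discrete valuation ring with uniformizer $\pi$, and let $O\to A$ be a local homomorphism that induces an isomorphism on residue fields, with $\pi\neq0$ in $A$ and $A/\pi A$ reduced. Let $r$ be the number of minimal primes of $A/\pi A$, and let $\delta$ be the length of $\overline{(A/\pi A)}/(A/\pi A)$, where the bar denotes normalization. Then $\pi_1(X')$ is generated by $\mu:=2\delta-r+1$ elements.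
\end{theorem}

Two complements, not used for Theorem~\ref{thm:main}, show what the hypotheses on the dimension and on the residue field are for.

\begin{theorem}\label{thm:dim}
Let $A$ be a complete noetherian local ring with algebraically closed residue field $k$, and let $X'$ be connected and nonempty. Then $\pi_1(X')$ is finitely generated if and only if $\dim A\ge2$ or $\operatorname{char}k=0$.
\end{theorem}

\begin{theorem}\label{thm:hensel}
Let $A$ be a henselian Nagata (for example, henselian excellent) noetherian local ring with residue field $k$. Suppose that all irreducible components of $X$ have dimension $\ge2$ and that $X'$ is connected. Then $\pi_1(X')$ is finitely generated if and only if $\operatorname{Gal}(k^s/k)$ is finitely generated.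
\end{theorem}

Section~\ref{sec:examples} shows the method behind Theorem~\ref{thm:bound} on two examples. Section~\ref{sec:prelim} collects standard facts, and Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to normal domains of dimension $2$. Sections~\ref{sec:tools} and~\ref{sec:bound} prove Theorem~\ref{thm:bound}, and Section~\ref{sec:epp} deduces Theorem~\ref{thm:main}. Sections~\ref{sec:dimone} and~\ref{sec:hensel} prove Theorems~\ref{thm:dim} and~\ref{thm:hensel}.

Throughout, $p\ge1$ is the characteristic exponent of $k$: it is $\operatorname{char}k$ if this is positive and $1$ otherwise. If $p=1$, then ``prime to $p$'' and ``tame'' are no condition. A \emph{cover} is a finite \'etale morphism.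

\section{The method in two examples}\label{sec:examples}

One finiteness theorem is available in all characteristics: the \emph{tame} fundamental group of a smooth curve over an algebraically closed field is finitely generated (Theorem~\ref{thm:tame}). The plan is to turn each Galois cover of $X'$ into a tame cover, with the same group, of one fixed curve. In this section $k$ is algebraically closed, $O$ is a complete discrete valuation ring with residue field $k$ and uniformizer $\pi$, $K$ is its fraction field, and $\bar K$ is an algebraic closure of $K$.

\subsection{The regular ring $O[[x]]$}
Here $A/\pi A=k[[x]]$, so $r=1$, $\delta=0$, $\mu=0$, and Theorem~\ref{thm:bound} says that $\pi_1(X')=1$. The ring $A$ is the completed local ring of $\mathbb P^1_O$ at the point $0_k$ of the special fiber. Let $T\to X'$ be a connected Galois cover with group $G$ of order $n$; it is the punctured spectrum of a finite normal $A$-algebra $B$. The argument has four steps, of which the first three are justified in Sections~\ref{sec:tools} and~\ref{sec:bound}.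

\emph{Extend along the special fiber.} The fiber of $T$ over the point $(\pi)\in X'$ is a finite \'etale $k((x))$-algebra $E$ with an action of $G$. At this stage nothing prevents $E$ from being wildly ramified. The Katz--Gabber theorem extends $E$ to a cover of $\mathbb P^1_k-\{0,\infty\}$ that is tame at $\infty$. For $G=\mathbb Z/p$ one can see this by hand. The algebra $E$ is given by $s^p-s=f$ with $f\in k((x))$. Write $f=f_-+f_+$ with $f_-\in x^{-1}k[x^{-1}]$ and $f_+\in k[[x]]$. By Hensel's lemma $f_+=h^p-h$ with $h\in k[[x]]$, and replacing $s$ by $s-h$ gives the equation $s^p-s=f_-$, which defines a cover of $\mathbb P^1_k-\{0\}$.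

\emph{Lift.} Covers lift uniquely to $\pi$-adic completions. At $\infty$ the tame cover has equations $v^m=x^{-1}$ with $m$ prime to $p$, and these make sense over $O$.

\emph{Glue.} The ring $B$, the lifted cover, and the local models at $\infty$ glue to a finite morphism $C_T\to\mathbb P^1_O$ that is \'etale away from the point $0_k$ and the section $\infty$.

\emph{Pass to the generic fiber.} The point $0_k$ disappears, and with it all wild ramification. What remains is a connected cover of $\mathbb A^1_{\bar K}$ of degree $n$. Let $g'$ be the genus of its smooth compactification, and let $m_1,\dots,m_s$ be the ramification indices over $\infty$; they are prime to $p$ and their sum is $n$. The Riemann--Hurwitz formula gives $2g'-2=-2n+\sum_j(m_j-1)=-n-s$. Hence $n+s\le2$ and $n=1$.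

The last step is where dimension $2$ matters. In characteristic $p$ the cover $s^p-s=x^{-1}$ of $\operatorname{Spec}A[1/x]$ also extends over $\mathbb P^1_O-\{0\}$, but it is wildly ramified along the whole section $x=0$, which meets the generic fiber. A cover of $X'$ is allowed to ramify only at a point of codimension $2$.

\subsection{The singularity $XY=t^n$}\label{ss:conic}
Let $n>1$ be prime to $p$, let $O=k[[t]]$, and let $A=O[[X,Y]]/(XY-t^n)$. Let the group $\mu_n$ of $n$th roots of unity in $k$ act on $k[[u,v]]$ by $\zeta\cdot(u,v)=(\zeta u,\zeta^{-1}v)$. The invariant power series are those that involve only monomials $u^av^b$ with $a\equiv b \pmod n$, and each such monomial is uniquely of the form $(uv)^c$, $(uv)^c(u^n)^e$ or $(uv)^c(v^n)^e$ with $e\ge1$. The monomials $t^c$, $t^cX^e$, $t^cY^e$ span $A$ topologically. So $X\mapsto u^n$, $Y\mapsto v^n$, $t\mapsto uv$ identifies $A$ with $k[[u,v]]^{\mu_n}$, and $A$ is a normal domain, being the ring of invariants of one.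

The special fiber $A/tA=k[[X,Y]]/(XY)$ is reduced with $r=2$. Its normalization is $k[[X]]\times k[[Y]]$, in which it consists of the pairs with equal constant terms. So $\delta=1$ and $\mu=1$. If $\zeta\ne1$ fixes a prime $\mathfrak p$ of $k[[u,v]]$ and acts trivially on its residue field, then $(\zeta-1)u$ and $(\zeta^{-1}-1)v$ lie in $\mathfrak p$, so $\mathfrak p$ is the maximal ideal. Hence the punctured spectrum $T$ of $k[[u,v]]$ is a connected Galois cover of $X'$ with group $\mu_n$. It is simply connected by Theorem~\ref{thm:bound} applied to $k[[u]][[v]]$. So $\pi_1(X')\cong\mathbb Z/n$, which needs exactly one generator. \emph{The bound of Theorem~\ref{thm:bound} is attained} here, as it is for $O[[x]]$.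

In this example the global objects can be written down. The ring $A$ is the completed local ring, at the point $a=[0:0:1]$ of the special fiber, of the conic
\[
C=\{XY=t^nW^2\}\subset\mathbb P^2_O .
\]
The special fiber is a pair of lines crossing at $a$. Let $D$ be the union of the sections $[1:0:0]$ and $[0:1:0]$, one on each line. The cover $T\to X'$ extends to
\[
C_T=\{uv=tw^2\}\longrightarrow C,\qquad [u:v:w]\longmapsto[u^n:v^n:w^n],
\]
since the completed local ring of $C_T$ at $[0:0:1]$ is $O[[u,v]]/(uv-t)=k[[u,v]]$. On the generic fiber, $X$ and $u$ are coordinates that identify $(C-D)_K$ and its preimage with $\mathbb P^1_K-\{0,\infty\}$, and the map is $X=u^n$. It is tame along $D$. The tame fundamental group of a curve of genus $g=0$ with $r=2$ punctures has $2g+r-1=1$ generator, which is the number $\mu$.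

For general $A$ there is no equation to homogenize, and $C$ itself has to be built by gluing.

\section{Standard facts}\label{sec:prelim}

\subsection{Profinite groups}

\begin{lemma}\label{lem:profinite}
Let $\Gamma$ be a profinite group.
\begin{enumerate}
\item[(a)] If every finite continuous quotient of $\Gamma$ is $d$-generated, then so is $\Gamma$.
\item[(b)] An open subgroup $U$ of $\Gamma$ is finitely generated if and only if $\Gamma$ is.
\item[(c)] If $\Gamma_0$ is a finitely generated closed normal subgroup, then $\Gamma$ is finitely generated if and only if $\Gamma/\Gamma_0$ is.
\end{enumerate}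
\end{lemma}

\begin{proof}
(a) For each open normal subgroup $V$, the generating $d$-tuples of $\Gamma/V$ form a nonempty finite set, and the projections $\Gamma/V'\to\Gamma/V$ carry generating tuples to generating tuples. An inverse limit of nonempty finite sets is nonempty, and an element of the limit is a $d$-tuple in $\Gamma$ that generates every $\Gamma/V$.

(b) Generators of $U$ together with coset representatives generate $\Gamma$. Conversely, if $\Delta\subset\Gamma$ is a dense subgroup that is finitely generated as an abstract group, then $\Delta\cap U$ has finite index in $\Delta$, so it is finitely generated, and it is dense in $U$ because $U$ is open.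

(c) Generators of $\Gamma_0$ and lifts of generators of $\Gamma/\Gamma_0$ generate $\Gamma$; images of generators of $\Gamma$ generate $\Gamma/\Gamma_0$.
\end{proof}

We also use that a closed subgroup is the intersection of the open subgroups that contain it.

\subsection{Covers}
Let $S$ be a connected noetherian scheme.
\begin{enumerate}
\item[(E1)] A geometric point $s$ of $S$ gives the fiber functor $T\mapsto T_s$, an equivalence from covers of $S$ to finite sets with a continuous action of $\pi_1(S,s)$, the automorphism group of this functor. Connected covers correspond to transitive actions, and sections of $T\to S$ to fixed points in $T_s$. A \emph{path} from $s$ to $s'$ is an isomorphism of fiber functors; paths exist, and they carry the value of a section at $s$ to its value at $s'$. A morphism $g\colon S'\to S$ carries paths in $S'$ to paths in $S$.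
\item[(E2)] For $S'\to S$ with $S'$ connected, the image of $\pi_1(S')$ acts transitively on the fiber of a cover $T\to S$ if and only if $T\times_SS'$ is connected and nonempty. So $\pi_1(S')\to\pi_1(S)$ is surjective if and only if connected covers pull back to connected covers.
\item[(E3)] For a finite group $G$, a \emph{$G$-torsor} is a cover $T\to S$ with an action of $G$ that is simply transitive on every geometric fiber. It suffices to check one fiber: the morphism of covers $G\times T\to T\times_ST$ is an isomorphism if it is bijective on one fiber. The finite continuous quotients of $\pi_1(S)$ are the groups $G$ of the connected torsors (Galois covers).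
\item[(E4)] \emph{Unique lifting.} Let $\Lambda$ be a noetherian ring and $I$ an ideal. If $\Lambda$ is $I$-adically complete, or if $\Lambda$ is henselian local with maximal ideal $I$, then $E\mapsto E/IE$ is an equivalence from finite \'etale $\Lambda$-algebras to finite \'etale $\Lambda/I$-algebras. In particular group actions and equivariant isomorphisms lift uniquely. Also $\pi_1(S_{\mathrm{red}})=\pi_1(S)$.
\item[(E5)] A morphism of finite presentation is \'etale if it becomes \'etale after a faithfully flat quasi-compact base change. A flat morphism of finite presentation is smooth, or \'etale, at a point if the fiber through that point is. If $Y\to Z$ is a morphism of flat schemes of finite type over a discrete valuation ring and its special fiber is flat at $y$, then $Y\to Z$ is flat at $y$.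
\end{enumerate}

\subsection{Local rings}
\begin{enumerate}
\item[(C1)] \emph{Cohen's theorems.} A complete noetherian local ring $A$ is a quotient of a complete regular local ring. If $A$ contains a field, it contains a field that maps isomorphically onto $k$. If $k$ is perfect of characteristic $p>0$, there is a local homomorphism $W(k)\to A$ from the ring of Witt vectors that induces the identity on $k$.
\item[(C2)] A noetherian ring is \emph{Nagata} if for every prime $\mathfrak p$ the integral closure of $A/\mathfrak p$ in any finite extension of its fraction field is finite over $A/\mathfrak p$. Complete noetherian local rings are Nagata, and so are finite algebras over Nagata rings.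
\item[(C3)] A finite algebra over a complete (henselian) local ring is a finite product of complete (henselian) local rings; if it is a domain, it is local.
\item[(C4)] In a complete local domain $B$, and in a regular local ring, $\dim B_Q+\dim B/Q=\dim B$ for all primes $Q$.
\item[(C5)] If $B$ is normal, then $\operatorname{depth}B_Q\ge\min(2,\dim B_Q)$. So a normal local domain of dimension $2$ is Cohen--Macaulay, and if it is finite over a regular local subring it is free over it, by the Auslander--Buchsbaum formula.
\item[(C6)] Let $(B,\mathfrak n)$ be noetherian local with punctured spectrum $T$. The depth of $B$ is the least $i$ with $H^i_{\mathfrak n}(B)\neq0$. If $\operatorname{depth}B\ge2$, then $H^0(T,\mathcal O)=B$; and $H^1(T,\mathcal O)=H^2_{\mathfrak n}(B)$.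
\item[(C7)] \emph{Local duality.} Let $(R,\mathfrak n)$ be regular local of dimension $e$, let $I$ be an injective hull of $R/\mathfrak n$, and let $M$ be a finite $R$-module. Then $H^i_{\mathfrak n}(M)\cong\operatorname{Hom}_R(\operatorname{Ext}^{e-i}_R(M,R),I)$. The functor $\operatorname{Hom}_R(-,I)$ kills no nonzero module and preserves finite length.
\end{enumerate}

\begin{lemma}\label{lem:cover}
Let $A$ be a henselian noetherian normal local domain of dimension $d\ge2$, let $T\to X'$ be a connected cover, and let $B$ be the integral closure of $A$ in the function field of $T$. Then $B$ is a normal local domain of dimension $d$, finite over $A$ and complete if $A$ is; $T=\operatorname{Spec}B\times_XX'$ is the punctured spectrum of $B$; and automorphisms of $T$ over $X'$ extend to $A$-automorphisms of $B$.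
\end{lemma}

\begin{proof}
The scheme $T$ is \'etale over the normal scheme $X'$, so it is normal, and it is connected, so it is integral. Its function field is a finite separable extension of $\operatorname{Frac}A$, so $B$ is finite over the normal ring $A$ by the trace form. By (C3), $B$ is local, and complete if $A$ is. For $0\ne h\in\mathfrak m$, the preimage of $\operatorname{Spec}A[1/h]$ in $T$ is the spectrum of a normal domain finite over $A[1/h]$ with the same fraction field as $B$, that is, of $B[1/h]$. These open sets cover $T$, and only the closed point of $\operatorname{Spec}B$ lies over $\mathfrak a$. An automorphism of $T$ over $X'$ acts on the function field and preserves integrality over $A$.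
\end{proof}

\section{Reduction to normal domains of dimension two}\label{sec:reduction}

Two lemmas are needed: one to pass to the normalization, and one to cut the dimension down by a hypersurface section.

\subsection{Descent along finite surjective morphisms}
The first lemma is a form of the van Kampen theorem. The group $\pi_1(S)$ is generated by the groups of the components of $S'$ and by the loops that appear when points of $S'$ are identified. These loops cannot be omitted: a rational curve with one node has the simply connected normalization $\mathbb P^1$, yet a cycle of $n$ projective lines is a connected cover of degree $n$. The point is that one loop for each connected component of $S'\times_SS'$ is enough.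

\begin{lemma}\label{lem:descent}
Let $S$ be a connected noetherian scheme and let $g\colon S'\to S$ be finite and surjective. If $\pi_1(S'_i)$ is finitely generated for every connected component $S'_i$ of $S'$, then $\pi_1(S)$ is finitely generated.
\end{lemma}

\begin{proof}
Let $S''=S'\times_SS'$, with projections $p_1,p_2$ and connected components $S''_c$. Both $S'$ and $S''$ are noetherian, so they have finitely many components. Fix a geometric point $s$ of $S$ and put $\Gamma=\pi_1(S,s)$. Choose geometric points $s'_i$ of $S'_i$ and paths $\gamma_i$ from $g(s'_i)$ to $s$. For each $c$ choose a geometric point $s''_c$ of $S''_c$, say with $p_1(s''_c)$ in $S'_i$ and $p_2(s''_c)$ in $S'_j$, a path $\alpha_c$ in $S'_i$ from $s'_i$ to $p_1(s''_c)$, and a path $\beta_c$ in $S'_j$ from $s'_j$ to $p_2(s''_c)$. Since $gp_1=gp_2$, the composite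
\[
\tau_c=\gamma_j\circ g(\beta_c)^{-1}\circ g(\alpha_c)\circ\gamma_i^{-1}
\]
is an element of $\Gamma$. Let $H\subset\Gamma$ be the closed subgroup generated by the $\tau_c$ and by the images of the groups $\pi_1(S'_i,s'_i)$, transported along $\gamma_i$. It is finitely generated. To show $H=\Gamma$, let $U\supset H$ be an open subgroup and let $T\to S$ be the connected cover with $T_s=\Gamma/U$. We show that $T\to S$ has degree $1$. Let $m\in T_s$ be the coset $U$, which $H$ fixes, and put $T'=T\times_SS'$ and $T''=T\times_SS''=T'\times_TT'$.

The point $\gamma_i^{-1}(m)$ is fixed by $\pi_1(S'_i,s'_i)$, so it defines a section of $T'$ over $S'_i$. Together these give a section $\sigma$ of $T'\to S'$. The sections $p_1^*\sigma$ and $p_2^*\sigma$ of $T''\to S''$ have the values $g(\alpha_c)\gamma_i^{-1}(m)$ and $g(\beta_c)\gamma_j^{-1}(m)$ at $s''_c$, and these agree because $\tau_c(m)=m$. By (E1), applied to each $S''_c$, we get $p_1^*\sigma=p_2^*\sigma$.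

The set $\sigma(S')$ is open and closed in $T'$. Let $Z$ be its image in $T$. We claim that $\sigma(S')$ is the full preimage of $Z$. Let $t'\in T'$ map into $Z$. Then some $t'_1\in\sigma(S')$ has the same image, and there is a point $t''$ of $T'\times_TT'$ with projections $t'_1$ and $t'$. Denote the projections $T''\to T'$ by $p_1,p_2$ again. Then
\[
t''\in p_1^{-1}(\sigma(S'))=(p_1^*\sigma)(S'')=(p_2^*\sigma)(S'')=p_2^{-1}(\sigma(S')),
\]
so $t'\in\sigma(S')$. Since $T'\to T$ is surjective, $T-Z$ is therefore the image of $T'-\sigma(S')$; since it is finite, both $Z$ and $T-Z$ are closed. As $T$ is connected and $Z\neq\emptyset$, we get $Z=T$ and $\sigma(S')=T'$. So $T'\to S'$, and hence $T\to S$, has degree $1$.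
\end{proof}

\subsection{Hypersurface sections in dimension at least three}
The second lemma is of Lefschetz type. A decomposition of $V(f)$ inside a cover $T$ is an idempotent function. It extends to all infinitesimal neighborhoods of $V(f)$, and the question is whether a function on the formal neighborhood comes from a function on $T$. The obstruction lies in $H^1(T,\mathcal O)$, which has finite length when $d\ge3$.

\begin{lemma}\label{lem:lefschetz}
Let $A$ be a complete normal local domain of dimension $d\ge3$, let $0\ne f\in\mathfrak m$, and let $X'_0$ be the punctured spectrum of $A/fA$. Then $X'_0$ is connected and $\pi_1(X'_0)\to\pi_1(X')$ is surjective.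
\end{lemma}

\begin{proof}
By (E2) it suffices to show that $T\times_{X'}X'_0$ is connected and nonempty for each connected cover $T\to X'$; the case $T=X'$ gives the first claim. Let $B$ be as in Lemma~\ref{lem:cover}, with maximal ideal $\mathfrak n$.

\emph{The module $M=H^2_{\mathfrak n}(B)$ has finite length.} Write $A$ as a quotient of a complete regular local ring $R$ of dimension $e$. By (C7) it suffices to show that the finite $R$-module $E=\operatorname{Ext}_R^{e-2}(B,R)$ vanishes at each prime $q\ne\mathfrak m_R$. Let $c=\dim R/q\ge1$, so that $\dim R_q=e-c$. If $c\ge3$, then $e-2>\dim R_q$ and $E_q=\operatorname{Ext}^{e-2}_{R_q}(B_q,R_q)=0$. If $c\le2$, write $e-2=(e-c)-(2-c)$; by (C7) for $R_q$, the module $E_q$ vanishes if and only if $H^{2-c}_{qR_q}(B_q)=\bigoplus_QH^{2-c}_{QB_Q}(B_Q)$ does, where $Q$ runs over the primes of $B$ above $q$. For such $Q$ we have $\dim B/Q=c$, so $\dim B_Q=d-c\ge 3-c$ by (C4). If $c=1$, then $\operatorname{depth}B_Q\ge2$ and $H^1=0$. If $c=2$, then $\operatorname{depth}B_Q\ge1$ and $H^0=0$.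

\emph{Functions on the formal neighborhood.} Let $T_n=V(f^n)\subset T$, so that $T_1=T\times_{X'}X'_0$; it is nonempty because $\dim B/fB=d-1\ge1$. By (C6), the sequence $0\to\mathcal O_T\xrightarrow{f^n}\mathcal O_T\to\mathcal O_{T_n}\to0$ gives an exact sequence
\[
0\longrightarrow B/f^nB\longrightarrow H^0(T_n,\mathcal O)\longrightarrow M[f^n],
\]
where $M[f^n]$ is the kernel of $f^n$ on $M$. The sequence of sheaves for $n+1$ maps to the one for $n$ by multiplication by $f$ on the left term and the identity on the middle term. So the transition map $M[f^{n+1}]\to M[f^n]$ is multiplication by $f$. Since $M$ has finite length, a power of $f$ kills it, and $\varprojlim M[f^n]=0$. Inverse limits are left exact and $B$ is $f$-adically complete, so $\varprojlim H^0(T_n,\mathcal O)=B$.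

An idempotent of $H^0(T_1,\mathcal O)$ is the indicator function of an open and closed subset. The $T_n$ have the same underlying space, so it lifts uniquely and compatibly to all $T_n$, and it comes from an idempotent of the local ring $B$. So it is $0$ or $1$, and $T_1$ is connected.
\end{proof}

The lemma fails for $d=2$: for $A=k[[X,Y]]$ and $f=XY$ the scheme $X'_0$ has two components. Even where it is connected, $X'_0$ is then the punctured spectrum of a ring of dimension $1$, and its fundamental group is too large to be of use when $p>1$.

\begin{proposition}\label{prop:reduction}
Theorem~\ref{thm:main} holds if it holds for complete normal local domains of dimension $2$.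
\end{proposition}

\begin{proof}
We use induction on $\dim A\ge2$. Let $A_j$ be the normalizations of the rings $A/\mathfrak p_j$, where $\mathfrak p_j$ runs over the minimal primes of $A$. By (C2) and (C3) each $A_j$ is a complete normal local domain, finite over $A$, with $2\le\dim A_j\le\dim A$. Its residue field is finite over $k$, hence equal to $k$. The punctured spectra $X'_j$ are integral, and $\coprod_jX'_j\to X'$ is finite and surjective. By Lemma~\ref{lem:descent} it suffices to show that each $\pi_1(X'_j)$ is finitely generated. If $\dim A_j=2$, this is the assumption. If $\dim A_j=d\ge3$, choose a nonzero nonunit $f\in A_j$. The minimal primes of $fA_j$ have height $1$, so by (C4) all components of $\operatorname{Spec}A_j/f$ have dimension $d-1\ge2$. By Lemma~\ref{lem:lefschetz} the punctured spectrum of $A_j/f$ is connected and its fundamental group surjects onto $\pi_1(X'_j)$. That group is finitely generated by induction, since $d-1<\dim A$.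
\end{proof}

\section{Patching, local-to-global extension and tame covers}\label{sec:tools}

\subsection{Patching on the projective line}
Let $O$ be a complete discrete valuation ring with uniformizer $\pi$ and residue field $k$, and put $O_n=O/\pi^n$. For a variable $s$ let $O\langle s^{\pm1}\rangle$ be the $\pi$-adic completion of $O[s,s^{-1}]$, and let $O\{\{s\}\}$ be the $\pi$-adic completion of $O[[s]][s^{-1}]$. The reduction of $O\{\{s\}\}$ modulo $\pi$ is the field $k((s))$, so $O\{\{s\}\}$ is a complete discrete valuation ring with uniformizer $\pi$. For $m\geq1$ the ring $O[[s]][v]/(v^m-s)$ equals $O[[v]]$, and in the same way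
\begin{equation}\label{eq:roots}
O\langle s^{\pm1}\rangle[v]/(v^m-s)=O\langle v^{\pm1}\rangle,\qquad O\{\{s\}\}[v]/(v^m-s)=O\{\{v\}\}.
\end{equation}
If $m$ is prime to $p$, the two extensions in \eqref{eq:roots} are finite \'etale.

Let $P=\mathbb P^1_O$ with coordinate $x$, put $z=x^{-1}$, and let $0_k,\infty_k$ be the points $x=0$ and $z=0$ of the special fiber $P_k$. Put
\[
R_0=O[[x]],\quad R=O\langle x^{\pm1}\rangle,\quad R_\infty=O[[z]],\quad R'_0=O\{\{x\}\},\quad R'_\infty=O\{\{z\}\}.
\]
The rings $R_0$ and $R_\infty$ are the completed local rings of $P$ at $0_k$ and $\infty_k$, and $R$ is the completion of $\mathbb G_{m,O}=\operatorname{Spec}O[x,x^{-1}]$ along its special fiber. The rings $R'_0$ and $R'_\infty$ play the role of overlaps: there are maps $R_0\to R'_0\leftarrow R\to R'_\infty\leftarrow R_\infty$. A \emph{patching datum} consists of finite projective modules $M_0,M,M_\infty$ over $R_0,R,R_\infty$ with isomorphisms $M_0\otimes R'_0\cong M\otimes R'_0$ and $M_\infty\otimes R'_\infty\cong M\otimes R'_\infty$. A patching datum \emph{modulo $\pi^n$} is the same with all five rings reduced modulo $\pi^n$. For a sheaf $\mathcal M$ on $P$ we write $\mathcal M\otimes R_0$ for its pullback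 to $\operatorname{Spec}R_0$, and likewise for the other rings.

\begin{lemma}\label{lem:patch}
The functor $\mathcal M\mapsto(\mathcal M\otimes R_0,\mathcal M\otimes R,\mathcal M\otimes R_\infty)$ is an equivalence
\begin{enumerate}
\item[(a)] from locally free coherent sheaves on $\mathbb P^1_{O_n}$ to patching data modulo $\pi^n$;
\item[(b)] from locally free coherent sheaves on $P$ to patching data.
\end{enumerate}
It is compatible with tensor products, so the same holds for algebras, homomorphisms of algebras and group actions.
\end{lemma}

\begin{proof}
(a) Modulo $\pi^n$ the five rings become $O_n[[x]]$, $O_n[x^{\pm1}]$, $O_n[[z]]$, $O_n((x))$ and $O_n((z))$. The Beauville--Laszlo theorem \cite{BL} says that for a nonzerodivisor $f$ in a ring $\Lambda$ with $f$-adic completion $\hat\Lambda$, finite projective $\Lambda$-modules are equivalent to pairs of finite projective modules over $\Lambda[1/f]$ and $\hat\Lambda$ with an isomorphism over $\hat\Lambda[1/f]$. Apply it to $x\in O_n[x]$ and to $z\in O_n[z]$, and glue the two charts along $\operatorname{Spec}O_n[x^{\pm1}]$.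

(b) The five rings are $\pi$-adically complete, and over such a ring finite projective modules and their homomorphisms are the same as compatible systems of their reductions modulo $\pi^n$. So by (a), patching data are equivalent to compatible systems $(\mathcal M_n)$ of locally free sheaves on the $\mathbb P^1_{O_n}$. Grothendieck's existence theorem \cite[5.1.4]{EGAIII} says that, $P$ being proper over $O$, coherent sheaves on $P$ are equivalent to compatible systems of coherent sheaves on the $\mathbb P^1_{O_n}$. Let $\mathcal M$ correspond to a system of locally free sheaves. By the local criterion of flatness, $\mathcal M$ is free at each point of $P_k$. The locus where $\mathcal M$ is free is stable under generization, and every point of $P$ specializes to a point of $P_k$ by properness; so $\mathcal M$ is locally free. Finally $\mathcal M\otimes R_0$ is a finite $R_0$-module with reductions $M_0/\pi^n$, so it is $M_0$, and the same argument applies to $R$ and $R_\infty$.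
\end{proof}

\subsection{Tame extensions and the Katz--Gabber theorem}
Let $k$ be algebraically closed. A finite extension of $k((w))$ of degree $m$ is totally ramified, and the integral closure of $k[[w]]$ in it is a ring $k[[v']]$ with $w=u v'^m$ for a unit $u$. The extension is \emph{tame} if $m$ is prime to $p$. Then $u$ has an $m$th root by Hensel's lemma, and $v=u^{1/m}v'$ shows that the extension is $k((w))[v]/(v^m-w)$. A finite \'etale $k[y,y^{-1}]$-algebra $\tilde E$ is \emph{tame at $\infty$} if, with $w=y^{-1}$, the algebra $\tilde E\otimes k((w))$ is a product of tame extensions.

Patching requires the cover on all of $\mathbb G_{m,k}$, while $T$ provides it only over the field $k((y))$. An arbitrary extension would be useless, since it could be wild at $\infty$ or ramified elsewhere. For $p>1$ call $\tilde E$ \emph{special} if it is tame at $\infty$ and the image of $\pi_1(\mathbb G_{m,k})$ in the permutation group of its geometric fiber has a normal $p$-Sylow subgroup.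

\begin{theorem}[Katz--Gabber; {\cite[Thm.~1.4.1]{Katz}}]\label{thm:KG}
Let $k$ be algebraically closed of characteristic $p>0$. The functor $\tilde E\mapsto\tilde E\otimes k((y))$ is an equivalence from special finite \'etale $k[y,y^{-1}]$-algebras to finite \'etale $k((y))$-algebras.
\end{theorem}

\begin{corollary}\label{cor:KG}
Let $k$ be algebraically closed of any characteristic, and let $E$ be a finite \'etale $k((y))$-algebra with an action of a finite group $G$. There are a finite \'etale $k[y,y^{-1}]$-algebra $\tilde E$ with an action of $G$, tame at $\infty$, and a $G$-isomorphism $\tilde E\otimes k((y))\cong E$. For $E=k((y))$ one takes $\tilde E=k[y,y^{-1}]$.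
\end{corollary}

\begin{proof}
An equivalence of categories transports group actions, so for $p>1$ this follows from Theorem~\ref{thm:KG}. Let $\operatorname{char}k=0$. Every finite extension of $k((y))$ is tame, hence generated by some $y^{1/m}$. For a connected cover of $\mathbb G_{m,k}$ of degree $m$ and genus $g'$ with $s_0$ points over $0$ and $s_\infty$ points over $\infty$, the Riemann--Hurwitz formula reads $2g'-2=-s_0-s_\infty$. So $g'=0$ and $s_0=s_\infty=1$, and the cover is again given by $y^{1/m}$. Thus the action on the roots $y^{1/m}$ identifies both fundamental groups with $\varprojlim\mu_m\cong\hat{\mathbb Z}$, and $\tilde E\mapsto\tilde E\otimes k((y))$ is an equivalence on all finite \'etale algebras.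
\end{proof}

\subsection{The tame fundamental group of a curve}
Let $\tilde Y$ be a smooth projective connected curve over an algebraically closed field $\Omega$ and let $\Sigma\subset\tilde Y$ be a finite set of closed points. A connected cover of $\tilde Y-\Sigma$ is \emph{tame} if the normalization of $\tilde Y$ in its function field has ramification indices over $\Sigma$ prime to the characteristic exponent of $\Omega$. The \emph{tame fundamental group} $\pi_1^t(\tilde Y-\Sigma)$ is the quotient of $\pi_1(\tilde Y-\Sigma)$ whose finite quotients are the groups of the tame Galois covers.

\begin{theorem}[{\cite[XIII, Cor.~2.12]{SGA1}}]\label{thm:tame}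
If $\tilde Y$ has genus $g$ and $\Sigma$ has $n\ge1$ points, then $\pi_1^t(\tilde Y-\Sigma)$ is a quotient of the profinite completion of
\[
\Bigl\langle a_1,b_1,\dots,a_g,b_g,s_1,\dots,s_n\ \Big|\ \prod_i[a_i,b_i]\prod_js_j=1\Bigr\rangle .
\]
In particular it is $(2g+n-1)$-generated, since the relation expresses $s_n$ by the other generators.
\end{theorem}

\section{Proof of Theorem~\ref{thm:bound}}\label{sec:bound}

Let $A$, $O$, $\pi$, $r$, $\delta$ be as in Theorem~\ref{thm:bound}, with the notation of Section~\ref{sec:tools}. Let $K=\operatorname{Frac}O$, let $\bar A=A/\pi A$, and let $q_1,\dots,q_r$ be the minimal primes of $\pi A$.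

\subsection{A coordinate adapted to the branches}
We want to present $A$ as a finite $O[[x]]$-algebra in such a way that each branch of $\bar A$ has an obvious extension over the rest of $P_k$. This is the case if $x$ restricts on each branch to a pure power, of exponent prime to $p$, of a uniformizer.

The ring $A/q_i$ is a complete local domain of dimension $1$ and an algebra over $k=O/\pi$. Its normalization is finite over it, so it is a complete discrete valuation ring that contains $k$ and has residue field $k$; thus it is $k[[y_i]]$. Since $\bar A$ is reduced, it is a subring of its normalization $\bar A^\nu=\prod_ik[[y_i]]$, and the finite $\bar A$-module $\bar A^\nu/\bar A$ vanishes at the minimal primes. So it has finite length $\delta=\dim_k\bar A^\nu/\bar A$, and $\mathfrak m^s\bar A^\nu\subset\bar A$ for some $s$. The ideal $\mathfrak m^s\bar A^\nu$ has finite colength, so it contains $\prod_iy_i^ck[[y_i]]$ for some $c\ge1$. Choose $N\ge c$ prime to $p$ and an element $x\in A$ whose image in $\bar A^\nu$ is $(y_1^N,\dots,y_r^N)$.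

Then $x\in\mathfrak m$, so there is a local homomorphism $R_0=O[[x]]\to A$. As $x$ lies in no $q_i$, the ring $A/(\pi,x)$ has finite length, hence finite dimension over $k$. By Nakayama's lemma for complete rings, $A$ is finite over $R_0$. The image of $R_0$ has dimension $2$, so $R_0\to A$ is injective, and $A$ is free over $R_0$ by (C5).

\subsection{The curve $C$}
The algebra $A\otimes_{R_0}R'_0$ is finite free over $R'_0$. Its reduction modulo $\pi$ is
\begin{equation}\label{eq:branches}
\bar A[1/x]=\bar A^\nu[1/x]=\prod_ik((y_i)),\qquad y_i^N=x,
\end{equation}
which is \'etale over $k((x))$ because $N$ is prime to $p$. So $A\otimes R'_0$ is \'etale over $R'_0$, and by (E4) and \eqref{eq:roots} the identification \eqref{eq:branches} lifts uniquely to an isomorphism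
\[
A\otimes_{R_0}R'_0\;\cong\;\prod_{i=1}^rR'_0[y_i]/(y_i^N-x)=\prod_{i=1}^rO\{\{y_i\}\}.
\]
Put $w_i=y_i^{-1}$, so that $w_i^N=z$. The algebras
\[
A\ \text{over }R_0,\qquad\prod_iO\langle y_i^{\pm1}\rangle\ \text{over }R,\qquad\prod_iO[[w_i]]\ \text{over }R_\infty
\]
form a patching datum, the second isomorphism being the identity of $\prod_iO\{\{w_i\}\}$. By Lemma~\ref{lem:patch} they glue to a finite locally free $\mathcal O_P$-algebra $\mathcal A$. Put $C=\operatorname{Spec}\mathcal A$ (Figure~\ref{fig:C}). It is finite and flat over $P$, hence proper and flat over $O$, and $C\times_P\operatorname{Spec}R_0=\operatorname{Spec}A$. The fiber over $0_k$ is $\operatorname{Spec}A/(\pi,x)$, a single point $a$. So $\mathcal O_{C,a}=\mathcal A\otimes\mathcal O_{P,0_k}$, the map $\mathcal O_{C,a}\to A$ is faithfully flat as a base change of $\mathcal O_{P,0_k}\to R_0$, and $\mathfrak a$ is the only point of $X$ over $a$. Let $D\subset C$ be the reduced preimage of the section $\infty$ of $P$.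

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (-0.6,-0.5) rectangle (5.9,0.5);
\fill[gray!20] (-0.6,1.2) rectangle (5.9,1.9);
\fill[gray!20] (-0.6,-1.9) rectangle (5.9,-1.2);
\draw[thick] (-0.15,-0.45) -- (0.65,1.95);
\draw[thick] (-0.15,0.45) -- (0.65,-1.95);
\draw[thick] (5.6,1.95) .. controls (4.9,0.6) and (4.9,-0.6) .. (5.6,-1.95);
\draw[dashed] (0.5,1.5) -- (5.4,1.5);
\draw[dashed] (0.5,-1.5) -- (5.4,-1.5);
\fill (0,0) circle (1.8pt) node[left=2pt] {$a$};
\node at (2.8,0) {$A$};
\node at (2.8,0.85) {$O\langle y_1^{\pm1}\rangle$};
\node at (2.8,-0.85) {$O\langle y_2^{\pm1}\rangle$};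
\node[right] at (5.9,1.55) {$O[[w_1]]$};
\node[right] at (5.9,-1.55) {$O[[w_2]]$};
\node at (2.8,1.7) {$D$};
\node at (2.8,-1.7) {$D$};
\node at (0.5,-2.3) {$C_k$};
\node at (5.5,-2.3) {$C_K$};
\end{tikzpicture}
\caption{The proper curve $C$ over $O$ when $A/\pi A$ has two branches. The special fiber $C_k$ (left) consists of two rational curves through the point $a$, and the completed local ring of $C$ at $a$ is $A$. The horizontal bands are the pieces that are glued. The divisor $D$ (dashed) consists of one section for each branch. The generic fiber $C_K$ (right) does not contain $a$.}\label{fig:C}
\end{figure}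

\subsection{Extending a cover of $X'$ to $C$}
Let $T\to X'$ be a connected Galois cover with group $G$, and let $B$ be as in Lemma~\ref{lem:cover}, with its action of $G$. By (C5), $B$ is free over $R_0$. It is the first piece of a patching datum; we construct the other two.

\emph{The overlap at $0$.} The morphism $\operatorname{Spec}(A\otimes R'_0)\to X$ factors through $\operatorname{Spec}A[1/x]\subset X'$, so $B\otimes_{R_0}R'_0$ is finite \'etale over $A\otimes_{R_0}R'_0$. Thus $B\otimes R'_0=\prod_iB^{(i)}$ with $B^{(i)}$ finite \'etale over $O\{\{y_i\}\}$, and $B^{(i)}$ is $G$-stable because the idempotents that cut it out come from $A\otimes R'_0$.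

\emph{The piece over $R$.} Let $E_i=B^{(i)}/\pi$, a finite \'etale $k((y_i))$-algebra with $G$-action. Let $\tilde E_i$ be its extension to $k[y_i^{\pm1}]$ from Corollary~\ref{cor:KG}, and let $\mathcal E_i$ be the finite \'etale $O\langle y_i^{\pm1}\rangle$-algebra with $G$-action that lifts $\tilde E_i$ by (E4). The \'etale $O\{\{y_i\}\}$-algebras $\mathcal E_i\otimes O\{\{y_i\}\}$ and $B^{(i)}$ have $G$-isomorphic reductions, so they are $G$-isomorphic by (E4).

\emph{The piece over $R_\infty$.} Here the cover is ramified, so (E4) does not produce a lift over $O[[w_i]]$; we write one down. By tameness, $\tilde E_i\otimes k((w_i))\cong\prod_jk((w_i))[v]/(v^{m_{ij}}-w_i)$ with $m_{ij}$ prime to $p$. By (E4) and \eqref{eq:roots},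
\begin{equation}\label{eq:infty}
\mathcal E_i\otimes O\{\{w_i\}\}\;\cong\;\prod_jO\{\{v_{ij}\}\},\qquad v_{ij}^{m_{ij}}=w_i .
\end{equation}
Put $H_i=\prod_jO[[v_{ij}]]$. It is finite free over $O[[w_i]]$, and $H_i\otimes_{R_\infty}R'_\infty$ is the right side of \eqref{eq:infty}. We claim that every $O\{\{w_i\}\}$-automorphism $\varphi$ of the right side preserves $H_i$; in particular $H_i$ is $G$-stable. The factors are domains, so $\varphi$ permutes them, and it maps the factor $j$ onto a factor $j'$ of the same rank $m=m_{ij}=m_{ij'}$. Then $\varphi(v_{ij})^m=w_i=v_{ij'}^m$, so $\varphi(v_{ij})=\zeta v_{ij'}$ with $\zeta^m=1$ in the domain $O\{\{v_{ij'}\}\}$. As $m$ is prime to $p$ and $k$ is algebraically closed, $X^m-1$ splits into linear factors over $O$ by Hensel's lemma, so $\zeta\in O$. Since $O[[v_{ij}]]$ is generated by $v_{ij}$ over $O[[w_i]]$, the map $\varphi$ carries it onto $O[[v_{ij'}]]$.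

By Lemma~\ref{lem:patch}, the algebras $B$, $\prod_i\mathcal E_i$, $\prod_iH_i$ glue to a finite locally free $\mathcal O_P$-algebra $\mathcal B$. The gluing isomorphisms are $G$-equivariant and linear over the pieces of $\mathcal A$, so $\mathcal B$ is an $\mathcal A$-algebra with $G$-action. Put $C_T=\operatorname{Spec}\mathcal B$. It is finite over $C$, proper and flat over $O$, and $C_T\times_CX=C_T\times_P\operatorname{Spec}R_0=\operatorname{Spec}B$. Let $D_T$ be the reduced preimage of $\infty$. For $T=X'$ the construction returns $C_T=C$, with one index $j$ for each $i$, $v_{ij}=w_i$ and $m_{ij}=1$. So what we prove about $C_T$ also holds for $C$.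

\subsection{Geometry of $C_T$}

\begin{lemma}\label{lem:normal}
The scheme $C_T$ is normal and integral, and it is smooth over $O$ at every point of its special fiber that does not lie over $0_k$.
\end{lemma}

\begin{proof}
By (E5), smoothness can be tested on the special fiber. Over $\mathbb G_{m,k}$ the special fiber is $\coprod_i\operatorname{Spec}\tilde E_i$, which is smooth over $k$. Over $\infty_k$ the completed local rings of $C_T$ are the factors $O[[v_{ij}]]$ of $\mathcal B\otimes R_\infty$, so those of the special fiber are $k[[v_{ij}]]$, and these points are smooth. Over $0_k$, the map $\mathcal B\otimes\mathcal O_{P,0_k}\to B$ is faithfully flat and $B$ is a normal domain; normality descends along faithfully flat maps. So $C_T$ is normal at all points of the special fiber, and every point specializes to one of these. If $\mathcal B=\mathcal B'\times\mathcal B''$ with both factors nonzero, both are locally free of positive rank on the connected scheme $P$, and $B=\mathcal B\otimes R_0$ is a product of two nonzero rings; but $B$ is local. So $C_T$ is connected and normal, hence integral.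
\end{proof}

\begin{lemma}\label{lem:infinity}
The divisor $D_T$ is a disjoint union of sections $\sigma_{ij}\cong\operatorname{Spec}O$, along which $C_T$ is smooth over $O$; and $D$ is a disjoint union of $r$ sections $\sigma_i$, with $\sigma_{ij}$ over $\sigma_i$. The morphism $(C_T)_{\bar K}\to C_{\bar K}$ has ramification index $m_{ij}$ at the $\bar K$-point of $\sigma_{ij}$.
\end{lemma}

\begin{proof}
The section $\infty$ is $\operatorname{Spec}O[z]/(z)=\operatorname{Spec}R_\infty/(z)$, and $z=v_{ij}^{m_{ij}N}$ in $O[[v_{ij}]]$. So the scheme-theoretic preimage of $\infty$ in $C_T$ is the spectrum of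
\begin{equation}\label{eq:preimage}
\Bigl(\prod_iH_i\Bigr)/(z)=\prod_{i,j}O[v_{ij}]/\bigl(v_{ij}^{m_{ij}N}\bigr),
\end{equation}
whose reduction is a product of copies of $O$. This gives the sections, and $\sigma_{ij}$ lies over $\sigma_i$ because $H_i$ is an $O[[w_i]]$-algebra. The smooth locus is open and contains the closed point of $\sigma_{ij}$ by Lemma~\ref{lem:normal}, so it contains $\sigma_{ij}$. Hence the local ring of $(C_T)_{\bar K}$ at the point of $\sigma_{ij}$ is a discrete valuation ring, and by \eqref{eq:preimage} its quotient by $z$ is $\bar K[v]/(v^{m_{ij}N})$. So $z$ has valuation $m_{ij}N$ there, and valuation $N$ at the point of $\sigma_i$ on $C_{\bar K}$. The ramification index is the ratio.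
\end{proof}

\begin{lemma}\label{lem:torsor}
Over $C^\circ=C-D-\{a\}$ the morphism $C_T\to C$ is a $G$-torsor.
\end{lemma}

\begin{proof}
Let $\xi\in C^\circ$. Since $C$ is proper over $O$, the point $\xi$ specializes to a closed point $c$ of $C_k$, so $\xi\in\operatorname{Spec}\mathcal O_{C,c}$. We show that $C_T\to C$ is \'etale over $\xi$, according to the position of $c$.

\emph{$c$ lies over $\mathbb G_{m,k}$.} Near $c$ the special fiber of $C_T\to C$ is $\operatorname{Spec}\tilde E_i\to\operatorname{Spec}k[y_i^{\pm1}]$, which is \'etale. By (E5), $C_T\to C$ is flat at the points over $c$, with \'etale fiber, so it is \'etale at these points. Every point over $\xi$ specializes to a point over $c$, the morphism being finite, and the \'etale locus is open.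

\emph{$c=a$.} After the faithfully flat base change $X\to\operatorname{Spec}\mathcal O_{C,a}$ the morphism becomes $\operatorname{Spec}B\to X$, which is \'etale over $X'$, the preimage of $\operatorname{Spec}\mathcal O_{C,a}-\{a\}$. By (E5) the morphism is \'etale over this open set, which contains $\xi$.

\emph{$c$ lies over $\infty_k$.} Then $c\in\sigma_i$ for some $i$. After base change to the completion $O[[w_i]]$ of $\mathcal O_{C,c}$ the morphism becomes $O[[w_i]]\to\prod_jO[[w_i]][v]/(v^{m_{ij}}-w_i)$. This is \'etale where $w_i$, or equivalently $z=w_i^N$, is invertible, because $m_{ij}\in O^*$. By (E5) the morphism is \'etale over the locus $z\ne0$ in $\operatorname{Spec}\mathcal O_{C,c}$, which contains $\xi\notin D$.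

So we have a cover of $C^\circ$ with $G$-action, and $C^\circ$ is connected because $C$ is integral. The morphism $X'\to C$ lands in $C^\circ$: its image consists of generizations of $a$ other than $a$, and the closed set $D$ does not contain $a$. The pullback of the cover to $X'$ is the $G$-torsor $T$. So $G$ is simply transitive on one geometric fiber, and (E3) applies.
\end{proof}

The torsor must stay connected over $\bar K$, for otherwise we would only see a subgroup of $G$. A rational point guarantees this.

\begin{lemma}\label{lem:irred}
The curve $(C_T)_{\bar K}$ is irreducible, and $Y=C_{\bar K}$ is integral.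
\end{lemma}

\begin{proof}
The curve $(C_T)_K$ is normal, integral and proper over $K$. Let $F$ be its function field and $K'=H^0((C_T)_K,\mathcal O)$, a finite field extension of $K$. An element of $F$ algebraic over $K$ is integral over every local ring, so it lies in $K'$ by normality. Evaluation at the $K$-point of a section $\sigma_{ij}$ is a $K$-homomorphism $K'\to K$, so $K'=K$. Thus $K$ is algebraically closed in $F$, and $(C_T)_K$ is geometrically irreducible by \cite[4.5.9]{EGAIV}.

In particular $Y$ is irreducible. It is smooth along $D_{\bar K}$ by Lemma~\ref{lem:infinity}, so it is reduced at its generic point, the only point over the generic point of $\mathbb P^1_{\bar K}$. The nilradical of $\mathcal A_{\bar K}$ is therefore a torsion subsheaf of a locally free sheaf on $\mathbb P^1_{\bar K}$, so it is zero.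
\end{proof}

\subsection{The tame cover of the geometric generic fiber}
The curve $C_K$ is normal, but $K$ need not be perfect, so we do not know that $Y$ is smooth. Let $\nu\colon\tilde Y\to Y$ be the normalization, a smooth projective connected curve of genus $g$ over $\bar K$. It is an isomorphism over the smooth locus $Y^{\mathrm{sm}}$, which contains the $r$ points of $D_{\bar K}$; we regard these as points of $\tilde Y$.

The point $a$ lies in the special fiber, so by Lemma~\ref{lem:torsor}
\[
Q=(C_T-D_T)_{\bar K}\longrightarrow Y-D_{\bar K}
\]
is a $G$-torsor. Let $\tilde Q\to\tilde Y-D_{\bar K}$ be its pullback, again a $G$-torsor. The generic points of $Q$ and of $\tilde Q$ are the points of their common fiber over the function field of $Y$. By Lemma~\ref{lem:irred} there is just one, so $\tilde Q$ is irreducible, hence connected. The preimage of $Y^{\mathrm{sm}}$ in $(C_T)_{\bar K}$ is finite over $Y^{\mathrm{sm}}$, irreducible, and smooth: away from $D_{\bar K}$ it is \'etale over $Y^{\mathrm{sm}}$, and over $D_{\bar K}$ we use Lemma~\ref{lem:infinity}. So it is the normalization of $Y^{\mathrm{sm}}$ in the function field of $\tilde Q$, and the ramification indices over $D_{\bar K}$ are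 the $m_{ij}$. They are prime to $p$, and the characteristic exponent of $\bar K$ is $p$ or $1$. So $\tilde Q$ is a tame Galois cover, and by Theorem~\ref{thm:tame} the group $G$ is $(2g+r-1)$-generated. The curve $C$, and with it $g$ and $r$, does not depend on $T$. By (E3) and Lemma~\ref{lem:profinite}(a), $\pi_1(X')$ is $(2g+r-1)$-generated.

\subsection{The genus}
It remains to bound $g$, which we do by computing an Euler characteristic on the special fiber. Let $\mathcal A^\nu$ be the direct image of the structure sheaf under $\coprod_{i=1}^r\mathbb P^1_k\to P_k$, where the $i$th line has coordinate $y_i$ and $x=y_i^N$. Its patching datum modulo $\pi$ is $(\bar A^\nu,\prod_ik[y_i^{\pm1}],\prod_ik[[w_i]])$, and that of $\mathcal A_k$ is $(\bar A,\prod_ik[y_i^{\pm1}],\prod_ik[[w_i]])$, glued by \eqref{eq:branches}. By Lemma~\ref{lem:patch}(a), the inclusion $\bar A\subset\bar A^\nu$ and the two identity maps define a homomorphism $\mathcal A_k\to\mathcal A^\nu$. Passing to completed stalks, we see that it is injective, that it is an isomorphism away from $0_k$, and that its cokernel is the skyscraper sheaf $\bar A^\nu/\bar A$. Hence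
\[
\chi(\mathcal O_{C_k})=r\,\chi(\mathcal O_{\mathbb P^1_k})-\delta=r-\delta .
\]
The Euler characteristic is constant in the proper flat family $C\to\operatorname{Spec}O$ and is unchanged by field extension, so $\chi(\mathcal O_Y)=r-\delta$. Since $Y$ is integral and proper over $\bar K$, we have $h^0(\mathcal O_Y)=1$ and $h^1(\mathcal O_Y)=1-r+\delta$. The cokernel of $\mathcal O_Y\to\nu_*\mathcal O_{\tilde Y}$ has finite support, so $H^1(Y,\mathcal O)\to H^1(\tilde Y,\mathcal O)$ is surjective and $g\le1-r+\delta$. Therefore $2g+r-1\le2\delta-r+1=\mu$, and Theorem~\ref{thm:bound} is proved. \qed

\begin{remark}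
Normality of $A$ made $A$ and $B$ free over $R_0$, as patching requires, and made $C_T$ normal. Reducedness of $A/\pi A$ made $A\otimes R'_0$ \'etale over $R'_0$, hence determined by its reduction; without it $\bar A[1/x]$ has nilpotent elements and (E4) does not apply. That $k$ is algebraically closed gave the form $k[[y_i]]$ of the branches, the equations $v^m=w$, and the roots of unity in $O$.
\end{remark}

\section{Making the special fiber reduced}\label{sec:epp}

By Proposition~\ref{prop:reduction}, it remains to prove Theorem~\ref{thm:main} for a complete normal local domain $A$ of dimension $2$ with algebraically closed residue field $k$. Such a ring need not admit a homomorphism $O\to A$ as in Theorem~\ref{thm:bound}.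

\begin{example}
Let $p>1$ and $A=W(k)[[X,Y]]/(p-X^2Y)$, a regular local ring of characteristic $0$ with parameters $X,Y$. Suppose $O\to A$ is as in Theorem~\ref{thm:bound}. Then $p=u\pi^e$ in $O$ with $u$ a unit and $e\ge1$, so $\pi A$ is the radical $(XY)$ of $pA$. Then $X^2Y$ and $X^eY^e$ are associated in the factorial ring $A$, which is false. A finite extension of the base repairs this. The ring $A_1=A[s]/(s^2-Y)$ is regular with parameters $X,s$; the element $\rho=Xs$ satisfies $\rho^2=p$; and $A_1/\rho A_1=k[[X,s]]/(Xs)$ is reduced. So Theorem~\ref{thm:bound} applies to $W(k)[\rho]\to A_1$.
\end{example}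

By Lemma~\ref{lem:descent} we may replace $A$ by any finite extension $A_1$, \'etale over $X'$ or not. Epp's theorem provides the extension of the base. An \emph{extension of discrete valuation rings} is an injective local homomorphism; it has \emph{ramification index $1$} if it carries a uniformizer to a uniformizer.

\begin{theorem}[Epp \cite{Epp}, corrected in \cite{Kuhlmann}; in this form, existence of a ``weak solution'' in \cite{Stacks}]\label{thm:epp}
Let $R\subset S$ be an extension of discrete valuation rings with fraction fields $K\subset L$ and residue fields $\kappa_R\subset\kappa_S$. If $\kappa_R$ has characteristic $p>0$, assume that every element of $\bigcap_n\kappa_S^{p^n}$ is separable algebraic over $\kappa_R$. Then there is a finite extension $K_1/K$ with the following property. Let $R_1$ and $S_1$ be the integral closures of $R$ in $K_1$ and of $S$ in $(L\otimes_KK_1)_{\mathrm{red}}$. Then all localizations of $S_1$ at maximal ideals are discrete valuation rings with ramification index $1$ over the corresponding localizations of $R_1$.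
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A$ be as above and $L=\operatorname{Frac}A$.

\emph{The base.} If $A$ contains a field, it contains a copy of $k$ by (C1); choose $0\ne t\in\mathfrak m$, and put $O=k[[t]]$ and $\pi=t$. Otherwise $\operatorname{char}A=0$ and $\operatorname{char}k=p>0$; put $O=W(k)$ and $\pi=p$, with the map of (C1). In both cases $O\to A$ is local, induces an isomorphism on residue fields, and is injective, since its kernel is a prime ideal that does not contain $\pi$. Let $K=\operatorname{Frac}O$, and let $q_1,\dots,q_s$ be the minimal primes of $\pi A$.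

\emph{One prime at a time.} Each $O\subset A_{q_i}$ is an extension of discrete valuation rings. As in Section~\ref{sec:bound}, the normalization of $A/q_i$ is $k[[y]]$ with $k=O/\pi$, so the residue field of $A_{q_i}$ is $k((y))$. If $p>1$, then $k((y))^{p^n}=k((y^{p^n}))$ because $k$ is perfect, and the intersection of these fields is $k$. So Theorem~\ref{thm:epp} gives a finite extension $K_{(i)}/K$ for each $i$. Let $K_1/K$ be a finite extension that contains all $K_{(i)}$, and let $O_{(i)}$ and $O_1$ be the integral closures of $O$. By (C2) and (C3) they are complete discrete valuation rings, finite over $O$, and their residue field is $k$. Let $\pi_{(i)}$ and $\pi_1$ be uniformizers.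

\emph{The ring $A_1$.} Let $L_1$ be one of the fields whose product is $(L\otimes_KK_1)_{\mathrm{red}}$, and let $A_1$ be the integral closure of $A$ in $L_1$. By (C2) and (C3) it is a complete normal local domain of dimension $2$, finite over $A$, with residue field $k$. It contains $O_1$, which is integral over $O$, and $O_1\to A_1$ is local and induces an isomorphism on residue fields. We claim that $\pi_1$ is a uniformizer of $(A_1)_q$ for every minimal prime $q$ of $\pi_1A_1$. The difficulty is that $K_1$ is larger than the field $K_{(i)}$ for which Epp's theorem holds, and ramification index $1$ must survive the further extension. It does because $O_1$ and $O_{(i)}$ have the same residue field.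

The prime $q$ has height $1$. The prime $q\cap A$ contains $\pi\neq0$ and is not maximal, since $q$ is not. So it has height $1$ and equals some $q_i$. Let $L'\subset L_1$ be the image of $L\otimes_KK_{(i)}$; it is one of the factors of $(L\otimes_KK_{(i)})_{\mathrm{red}}$. Let $A'\subset A_1$ be the integral closure of $A$ in $L'$, and let $S'$ be its localization at $q\cap A'$. This prime lies over $q_i$, so $S'$ is a localization at a maximal ideal of the integral closure of $A_{q_i}$ in $L'$. By the choice of $K_{(i)}$, it is a discrete valuation ring with uniformizer $\pi_{(i)}$. Consider $S''=O_1\otimes_{O_{(i)}}S'$. It is finite free over $S'$, as $O_1$ is over $O_{(i)}$. Every maximal ideal of $S''$ contains $\pi_{(i)}$, which is a unit times a power of $\pi_1$, so it contains $\pi_1$. Moreover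
\[
S''/\pi_1S''=(O_1/\pi_1)\otimes_{O_{(i)}}S'=(O_{(i)}/\pi_{(i)})\otimes_{O_{(i)}}S'=S'/\pi_{(i)}S'
\]
is a field. So $S''$ is a noetherian local ring with maximal ideal $(\pi_1)$, and $\pi_1$ is not nilpotent because $\pi_{(i)}$ is a nonzerodivisor on the free $S'$-module $S''$. Hence $S''$ is a discrete valuation ring with uniformizer $\pi_1$ and fraction field $S''[1/\pi_{(i)}]=K_1\otimes_{K_{(i)}}L'$. This field maps onto $L_1$, which is generated as a ring by $K_1$ and $L'$, so it is isomorphic to $L_1$. Under this isomorphism $S''\subset(A_1)_q$, because $O_1$ and $S'$ lie in $(A_1)_q$. A discrete valuation ring is a maximal proper subring of its fraction field, so $S''=(A_1)_q$. This proves the claim.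

\emph{Conclusion.} By the claim, $A_1/\pi_1A_1$ is a field at each of its minimal primes. It has no embedded primes, since $A_1$ is Cohen--Macaulay and $\pi_1$ is a nonzerodivisor. So it is reduced, and Theorem~\ref{thm:bound} applies to $O_1\to A_1$: the fundamental group of the punctured spectrum $X'_1$ of $A_1$ is finitely generated. The morphism $X'_1\to X'$ is finite and surjective, so $\pi_1(X')$ is finitely generated by Lemma~\ref{lem:descent}. Together with Proposition~\ref{prop:reduction} this proves Theorem~\ref{thm:main}.
\end{proof}

\section{Dimension one}\label{sec:dimone}

When $X'$ is connected, the hypothesis on the components in Theorem~\ref{thm:main} is a hypothesis on $\dim A$ alone.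

\begin{lemma}\label{lem:components}
Let $A$ be a noetherian local ring with $X'$ connected and nonempty. Either all irreducible components of $X$ have dimension $\ge2$, or $\dim A=1$ and $X'$ is a single point.
\end{lemma}

\begin{proof}
A component of dimension $0$ would be $\{\mathfrak a\}$; then $\mathfrak m$ would be a minimal prime and $X'$ would be empty. Let $Z$ be a component of dimension $1$, with generic point $\eta$. Then $Z\cap X'=\{\eta\}$ is closed in $X'$. No other component contains $\eta$, so the complement of $\{\eta\}$ in $X'$ is the trace of the union of the other components, which is closed. By connectedness $X'=\{\eta\}$, and $\dim A=1$.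
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
If $\dim A\ge2$, Lemma~\ref{lem:components} and Theorem~\ref{thm:main} show that $\pi_1(X')$ is finitely generated. Otherwise $X'=\{\eta\}$, with $\eta$ a minimal prime $q$, and $\pi_1(X')=\pi_1(X'_{\mathrm{red}})$ is the absolute Galois group $\operatorname{Gal}_F$ of $F=\operatorname{Frac}(A/q)$. The normalization of $A/q$ is a complete discrete valuation ring with fraction field $F$ and residue field $k$. There are three cases. In the last two we use that a finitely generated profinite group has only finitely many continuous homomorphisms to $\mathbb Z/p$.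

\emph{$\operatorname{char}k=0$.} Then $F=k((t))$ by (C1), and $\operatorname{Gal}_F\cong\hat{\mathbb Z}$ as in the proof of Corollary~\ref{cor:KG}.

\emph{$\operatorname{char}F=p>0$.} Then $F=k((t))$, and Artin--Schreier theory gives $\operatorname{Hom}(\operatorname{Gal}_F,\mathbb F_p)=F/\{h^p-h:h\in F\}$. The classes of $t^{-n}$ with $n\ge1$, $p\nmid n$, are linearly independent over $\mathbb F_p$. Indeed, a nontrivial combination has negative valuation prime to $p$, whereas if $h^p-h$ has negative valuation, then so does $h$, and the valuation of $h^p-h$ is $p$ times that of $h$. So $\operatorname{Gal}_F$ is not finitely generated.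

\emph{$\operatorname{char}F=0$ and $\operatorname{char}k=p>0$.} Let $F_1=F(\zeta_p)$, with valuation ring $\mathcal O_1$, uniformizer $\varpi$ and residue field $k$. By Kummer theory $\operatorname{Hom}(\operatorname{Gal}_{F_1},\mu_p)=F_1^*/F_1^{*p}$, and by Lemma~\ref{lem:profinite}(b) it suffices to show that this group is infinite. Let $\alpha,\beta\in\mathcal O_1$ have distinct residues. Then
\[
\frac{1+\alpha\varpi}{1+\beta\varpi}\equiv1+(\alpha-\beta)\varpi\not\equiv1\pmod{\varpi^2}.
\]
Suppose this quotient equals $u^p$. Then $u$ is a unit whose residue satisfies $\bar u^p=1$, so $u=1+\gamma\varpi$ with $\gamma\in\mathcal O_1$. In the binomial expansion of $u^p$ the middle terms are divisible by $p\varpi$ and the last by $\varpi^p$, so $u^p\equiv1\pmod{\varpi^2}$, a contradiction. As $k$ is infinite, the elements $1+\alpha\varpi$ give infinitely many classes.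
\end{proof}

\section{Henselian rings and arbitrary residue fields}\label{sec:hensel}

Let $A$ be a henselian noetherian local ring with residue field $k$. By (E4), $\pi_1(X)=\operatorname{Gal}(k^s/k)$, and a finite separable extension $k'/k$ corresponds to a finite \'etale local $A$-algebra $A_{k'}$ with maximal ideal $\mathfrak mA_{k'}$ and residue field $k'$. Let $X'_{k'}$ be its punctured spectrum, the pullback of the cover to $X'$. The plan is to show that the kernel of $\pi_1(X')\to\operatorname{Gal}(k^s/k)$ is the image of the fundamental group of a punctured spectrum to which Theorem~\ref{thm:dim} applies.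

\begin{proposition}\label{prop:exact}
Let $A$ be a henselian noetherian normal local domain of dimension $\ge2$. Then $\Gamma=\pi_1(X')\to\operatorname{Gal}(k^s/k)$ is surjective, and its kernel $\Gamma_0$ is finitely generated.
\end{proposition}

\begin{proof}
Each $A_{k'}$ is normal and local, hence a domain, so $X'_{k'}$ is integral. Surjectivity follows from (E2).

By \cite[10.3.1]{EGA0}, for an algebraic closure $\bar k$ of $k$ there is a flat local homomorphism from $A$ to a noetherian local ring with residue field $\bar k$ whose maximal ideal is generated by $\mathfrak m$. Let $A'$ be the completion of this ring. Then $A\to A'$ is flat, $\mathfrak mA'=\mathfrak m_{A'}$, and $\dim A'=\dim A$. The punctured spectrum $X'_{A'}$ is the preimage of $X'$. By (E4), $A_{k'}\otimes_AA'$ is a product of copies of $A'$, and the projections to the factors are the $A$-homomorphisms $A_{k'}\to A'$. Each of them is flat, being the composite of $A_{k'}\to A_{k'}\otimes_AA'$ with a projection.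

\emph{Step 1. Let $T\to X'_{k'}$ be a connected cover and $B$ as in Lemma~\ref{lem:cover}. If the residue field $\kappa$ of $B$ is purely inseparable over $k'$, then for every $A$-homomorphism $A_{k'}\to A'$ the pullback of $T$ to $X'_{A'}$ is connected and nonempty.} Put $B'=B\otimes_{A_{k'}}A'$, finite over $A'$. By (C3) it is a product of local rings indexed by the primes of $B'/\mathfrak mB'=(B/\mathfrak mB)\otimes_{k'}\bar k$. Modulo a nilpotent ideal this ring is $\kappa\otimes_{k'}\bar k$, which has one prime because $\kappa/k'$ is purely inseparable. So $B'$ is local. The map $B\to B'$ is flat and local with artinian closed fiber $\kappa\otimes_{k'}\bar k$, so $\operatorname{depth}B'=\operatorname{depth}B\ge2$. The pullback of $T$ is the punctured spectrum of $B'$. It is nonempty, and by (C6) its ring of functions is the local ring $B'$, so it is connected.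

\emph{Step 2. A finitely generated subgroup $H\subset\Gamma_0$.} Step 1 with $k'=k$ and $T=X'$ shows that $X'_{A'}$ is connected and nonempty. As $\dim A'\ge2$, Theorem~\ref{thm:dim} shows that $\pi_1(X'_{A'})$ is finitely generated. (We do not need to know the dimensions of the components of $\operatorname{Spec}A'$.) Fix a geometric point $\xi'$ of $X'_{A'}$, take its image $\xi$ as base point of $X'$, and let $H\subset\Gamma$ be the image of $\pi_1(X'_{A'},\xi')$, a finitely generated closed subgroup. The covers $X'_{k'}\to X'$ become trivial over $X'_{A'}$, so $H$ acts trivially on their fibers, and $H\subset\Gamma_0$.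

\emph{Step 3. $H=\Gamma_0$.} Let $U\supset H$ be an open subgroup of $\Gamma$; we must show $U\supset\Gamma_0$. Let $T\to X'$ be the connected cover with fiber $\Gamma/U$, let $B$ be as in Lemma~\ref{lem:cover}, with residue field $\kappa$, and let $k'$ be the separable closure of $k$ in $\kappa$. Since $B$ is henselian, the inclusion $k'\subset\kappa$ lifts by (E4) to an $A$-homomorphism $A_{k'}\to B$. So $T\to X'$ factors through $X'_{k'}$, and $T\to X'_{k'}$ is a cover, being a morphism of covers of $X'$. Let $\xi_1$ be the image in $X'_{k'}$ of the point of $T_\xi$ given by the coset $U$, and let $U_1=\pi_1(X'_{k'},\xi_1)\subset\Gamma$ be its stabilizer. Then $U\subset U_1$, the fiber of $T\to X'_{k'}$ over $\xi_1$ is $U_1/U$, and $\Gamma_0\subset U_1$ because $\Gamma$ acts on the fiber of $X'_{k'}$ through $\operatorname{Gal}(k^s/k)$. The $A$-homomorphisms $A_{k'}\to A'$ correspond to the points of this fiber; choose the one for which $X'_{A'}\to X'_{k'}$ sends $\xi'$ to $\xi_1$. The extension $\kappa/k'$ is purely inseparable, so by Step 1 and (E2) the group $H$ acts transitively on $U_1/U$. It also fixes the coset $U$. Hence $U=U_1\supset\Gamma_0$.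
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hensel}]
Let $A_j$ be the normalizations of the rings $A/\mathfrak p_j$, where $\mathfrak p_j$ runs over the minimal primes. They are finite over $A$; this is the only use of the Nagata hypothesis. By (C3) they are henselian normal local domains, of dimension $\ge2$, with residue fields $k_j$ finite over $k$. Let $X'_j$ be the punctured spectrum of $A_j$. If $k'_j$ is the separable closure of $k$ in $k_j$, then $k_j/k'_j$ is purely inseparable, so $\operatorname{Gal}(k_j^s/k_j)$ maps isomorphically onto the open subgroup $\operatorname{Gal}(k^s/k'_j)$ of $\operatorname{Gal}(k^s/k)$.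

Suppose $\operatorname{Gal}(k^s/k)$ is finitely generated. Then so are the groups $\operatorname{Gal}(k_j^s/k_j)$ by Lemma~\ref{lem:profinite}(b), the groups $\pi_1(X'_j)$ by Proposition~\ref{prop:exact} and Lemma~\ref{lem:profinite}(c), and $\pi_1(X')$ by Lemma~\ref{lem:descent} applied to $\coprod_jX'_j\to X'$.

Conversely, suppose $\pi_1(X')$ is finitely generated. The morphism $X'_j\to X$ factors both through $X'$ and through $\operatorname{Spec}A_j$. So the image of $\pi_1(X')$ in $\pi_1(X)=\operatorname{Gal}(k^s/k)$ contains the image of $\pi_1(X'_j)\to\operatorname{Gal}(k_j^s/k_j)\to\operatorname{Gal}(k^s/k)$, which is open because the first map is surjective by Proposition~\ref{prop:exact}. Thus the image of $\pi_1(X')$ is a finitely generated open subgroup, and $\operatorname{Gal}(k^s/k)$ is finitely generated by Lemma~\ref{lem:profinite}(b).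
\end{proof}

\begin{thebibliography}{99}

\bibitem{BL} Beauville and Laszlo, \emph{Un lemme de descente}, C. R. Acad. Sci. \textbf{320} (1995).

\bibitem{EGA0} EGA $0_{\mathrm{III}}$.

\bibitem{EGAIII} EGA III.

\bibitem{EGAIV} EGA IV.

\bibitem{Epp} H. Epp, \emph{Eliminating wild ramification}, Invent. Math. \textbf{19} (1973).

\bibitem{Katz} N. Katz, \emph{Local-to-global extensions of representations of fundamental groups}, Ann. Inst. Fourier \textbf{36} (1986).

\bibitem{Kuhlmann} F.-V. Kuhlmann, Invent. Math. \textbf{153} (2003).

\bibitem{Source} \emph{S\'eminaire de G\'eom\'etrie Alg\`ebre du Bois Marie}, \texttt{https://github.com/davikrehalt/davikrehalt.github.io}.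

\bibitem{SGA1} SGA 1.

\bibitem{Stacks} The Stacks Project, \emph{More on Algebra}, sections on eliminating ramification.

\end{thebibliography}
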